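# A fourth-root approximation for interference in $k$-connected planar networks

## The approximation theorem and its two companions

**Theorem 1.** There are an absolute constant $C$ and a deterministic polynomial-time algorithm which, given a set $P\subset\mathbb R^2$ of $n$ points and an integer $1\le k<n$, outputs a $k$-connected network $G$ on $P$ with
$$I(G)\le C\min\{\sqrt[4]{kn},\sqrt{n/k}\}\cdot \mathrm{OPT}_k(P).$$

**Theorem 2.** In the plane, a $k$-connected network with interference $O(\sqrt{kn})$ can always be built in polynomial time. Hence, with the known lower bound recalled below, $\max_{|P|=n}\mathrm{OPT}_k(P)=\Theta(\sqrt{kn})$.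

**Theorem 3 (supplement).** There is a randomized polynomial-time algorithm that always outputs a $k$-connected network and, with probability $\ge 1-1/n$, achieves ratio $O\big(k^{4/5}n^{1/5}(\ln n)^{4/5}+k\ln^2 n\big)$.

Here is what the words mean.

**Definition (network, interference).** Each point (node) $p\in P$ gets a transmission radius $r(p)\ge0$. The *network* induced by the radii is the undirected graph on $P$ in which $p,q$ are adjacent iff $|pq|\le\min\{r(p),r(q)\}$. A node $p$ *covers* $q\ne p$ if $|pq|\le r(p)$. The interference $I(q)$ is the number of nodes $p\neq q$ that cover $q$, and $I(G)=\max_q I(q)$.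

Example: points $0,1,3$ on a line with radii $1,2,2$. The edges are $\{0,1\}$ and $\{1,3\}$. Point $1$ is covered by both others, point $0$ only by $1$, point $3$ only by $1$. So $I(G)=2$. Covering is one-sided: if point $3$ had radius $0$, it would still be covered by $1$, but the edge $\{1,3\}$ would be gone.

**Definition (connectivity, optimum, ratio).** A network is $k$-connected if it remains connected after the removal of any $k-1$ nodes. $\mathrm{OPT}_k(P)$ is the minimum of $I(G)$ over all $k$-connected networks on $P$. An algorithm has ratio $\alpha$ if its output satisfies $I(G)\le\alpha\cdot\mathrm{OPT}_k(P)$.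

The thesis "Minimizing the Maximum Interference in $k$-connected Wireless Networks" poses, as an open problem, whether a polynomial-time $O(\sqrt[4]{kn})$-approximation exists in the plane for all $1<k<n$; it proposes one only in one dimension, depending on an unproved conjecture. Theorem 1 answers the planar question with yes. The one known fact we use is the worst-case lower bound: for every $n$ and $1\le k<n$ some set $P$ of $n$ points, already on a line, has $\mathrm{OPT}_k(P)\in\Omega(\sqrt{kn})$. It is needed only for the second sentence of Theorem 2.

## Small cases by hand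

*Three points, or $k=n-1$.* We shall see that every node of a $k$-connected network has degree at least $k$. For $k=n-1$ the network must be complete, so $\mathrm{OPT}_{n-1}(P)=n-1$. For $n=3$ even $k=1$ forces a node of degree $2$, and neighbours cover, so $\mathrm{OPT}_1=\mathrm{OPT}_2=2$.

*Equally spaced points $1,\dots,n$ on a line.* Give every point radius $k$. After deleting $k-1$ points, consecutive survivors are at distance at most $k$, hence adjacent; the network is $k$-connected with interference at most $2k$. So here $k\le\mathrm{OPT}_k\le 2k$, far below $\sqrt{kn}$ when $k$ is small.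

*An exponential chain.* Let $p_i=2^i$, $0\le i\le n-1$, $n\ge3$, $k=1$. Linking consecutive points forces $r(p_i)\ge 2^i$ for $i\le n-2$, and then $p_i$ covers everything to its left. So $p_0$ is covered by $p_1,\dots,p_{n-2}$: interference at least $n-2$. Now declare each $p_i$ with $s\mid i$ a *hub* with radius equal to the diameter, and let any other $p_i$ just reach the hub $p_h$, $h=s\lfloor i/s\rfloor$, with radius $2^i-2^h$. This $p_i$ covers no $p_j$ with $j>i$ (distance $\ge2^i$) and none with $j<h$. So a point is covered by at most $s-1$ non-hubs, all of its own block, and at most $\lceil n/s\rceil$ hubs. With $s=\lceil\sqrt n\rceil$ the interference is $O(\sqrt n)$. Hubs are the engine of Theorem 2 and also the last step of Theorem 1.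

## Conventions

Points are distinct with rational coordinates, and $n\ge3$ (for $n=2$ the complete network is optimal). $C$ denotes absolute constants that may change from line to line. Distances enter only through comparisons, so the linear programs below have rational data of polynomial size. Raising radii only adds edges. For a network $F$ with radii $r_F$ and $A\subset P$, $N_F(A)$ is the set of vertices outside $A$ adjacent to $A$, and $A^+=A\cup N_F(A)$. Throughout,
$$\Lambda=(kn)^{1/4},\qquad Z\subset P\ \text{ is a fixed set with } |Z|=k .$$

The algorithm runs through all $\Delta\in\{1,\dots,n-1\}$, as candidates for the value $\mathrm{OPT}_k(P)$, skipping those for which the linear program is infeasible, and outputs the best network found. We make sure that every network produced, for every $\Delta$, is $k$-connected. So for estimating interference we may assume $\Delta=\mathrm{OPT}_k(P)$. Fix an optimal network $G$ with radii $r^*$.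

## What $k$-connectivity forces on the optimum

This section collects what we can say about $G$ without seeing it. We use Menger's theorem in fan form: for $v\notin T$ the maximum number of paths from $v$ to distinct vertices of $T$, pairwise sharing only $v$, equals the minimum size of a set $S\not\ni v$ meeting all paths from $v$ to $T$ (elements of $T$ are allowed in $S$).

**Lemma 1.** (a) Removing at most $k-1$ nodes leaves $G$ connected. (b) $k\le\deg_G(q)\le I(q)\le\Delta$ for every $q$; in particular $\mathrm{OPT}_k(P)\ge k$. (c) We may assume $r^*(v)\in\{|vw|:w\neq v\}$. (d) If $v\notin T$, $|T|\ge k$, there are $k$ paths in $G$ from $v$ to distinct vertices of $T$, sharing only $v$, with interiors outside $T$ (a *$k$-fan*).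

*Proof.* (a) Suppose $|S|<k-1$ and $G-S$ is disconnected. Keep one vertex in each of two components and enlarge $S$ by other vertices to size $k-1$; this is possible as $n-(k-1)\ge2$. The result is still disconnected, a contradiction. (b) If $\deg_G(v)\le k-1$, removing $N_G(v)$ isolates $v$ from the at least $n-k\ge1$ other remaining nodes, contradicting (a). Each neighbour of $q$ covers $q$. (c) By (b) some $w$ has $|vw|\le r^*(v)$. Lowering $r^*(v)$ to the largest such distance changes neither edges nor covering. (d) A set $S\not\ni v$ with $|S|\le k-1$ misses a vertex of $T$, and $G-S$ is connected by (a), so $S$ does not meet all paths from $v$ to $T$. Menger gives $k$ paths; truncate each at its first vertex in $T$. The ends stay distinct since the paths share only $v$. $\square$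

**Lemma 2 (cones).** Let $S\subset P$ with radii $s(v)$, $v\in S$. If each open disk of radius $s(v)$ around $v$ contains at most $m$ points of $S$ (including $v$), then each $q\in P$ satisfies $|vq|\le s(v)$ for at most $6m$ points $v\in S\setminus\{q\}$.

*Proof.* Split the plane around $q$ into six half-open $60^\circ$ cones. In one cone let $v_1,\dots,v_t$ be the points of $S\setminus\{q\}$ with $|v_iq|\le s(v_i)$, with $v_t$ farthest from $q$. For $i<t$ put $a=|qv_i|\le b=|qv_t|$. The angle at $q$ is below $60^\circ$, so the law of cosines gives $|v_iv_t|^2<a^2+b^2-ab\le b^2\le s(v_t)^2$. So all $v_i$ lie in the open disk of radius $s(v_t)$ about $v_t$, and $t\le m$. $\square$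

**Definition ($K$-nearest network).** For $1\le K\le n-1$ let $\rho_v$ be the distance from $v$ to its $K$-th nearest other point; $F_0=F_0(K)$ is the network with radii $\rho_v$.

The open disk of radius $\rho_v$ about $v$ holds at most $K$ points including $v$, so Lemma 2 gives $I(F_0)\le6K$. This network need not be connected: for two far-apart groups of $K+1$ points each, it has no edge between the groups. Put
$$Q=\{v: r^*(v)>\rho_v\}.$$
Each $v\in Q$ covers at least $K$ points in $G$. Double counting gives $\sum_v|\{q\ne v:|vq|\le r^*(v)\}|=\sum_qI(q)\le n\Delta$, hence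
$$|Q|\le n\Delta/K.\tag{1}$$
So if $K$ is large, few vertices of the optimum use a radius beyond their $K$-nearest radius.

## Hubs and the bound $\sqrt{kn}$

**Definition ($k$-linked).** For a network $F$ and $R\subset P$, the pair $(F,R)$ is *$k$-linked* if every nonempty $A\subset P\setminus R$ has $|N_F(A)|\ge k$.

If $R=P$ this is vacuous. A running example, used several times below: points $v_1,v_2,v_3,v_4,r,r'$ at $0,1,2,3,4,6$ on a line, radius $1$ for the first five and $0$ for $r'$; so $F$ is the path $v_1v_2v_3v_4r$ plus the isolated point $r'$. With $R=\{r,r'\}$ the pair is $1$-linked but not $2$-linked, since $N_F(\{v_1\})=\{v_2\}$.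

**Nets for disks.** There is an absolute constant $c_0$ such that for finite $X\subset\mathbb R^2$ and $\sigma\ge1$ some subset of $X$ of size $\le c_0|X|/\sigma$ meets every closed disk that contains at least $\sigma$ points of $X$ (Matoušek, Seidel, Welzl, SoCG 1990). Points on a line make this plain: for integer $\sigma$, every $\sigma$-th point works, because disks cut out intervals. Degenerate positions cause no problem: enlarging a closed disk slightly, its trace on $X$ is cut out with no point of $X$ on the boundary, so the trace survives a sufficiently small perturbation of $X$.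

We also have to compute such sets. A disk is $x^2+y^2\le2ax+2by+c$, linear in $(a,b,c)$; lifting by $(x,y)\mapsto(x,y,x^2+y^2)$ turns disks into halfspaces in $\mathbb R^3$. There are $O(|X|^3)$ traces. To list them, insert the points one by one; each trace on the larger set restricts to one on the smaller set, so it suffices to test, for each known trace, both extensions by an LP with a slack variable for strictness. A hitting set of at most twice the minimum size for the traces with at least $\sigma$ points is then found deterministically in polynomial time by the PTAS of Mustafa and Ray (Discrete Comput. Geom. 2010) for minimum hitting set of given points and halfspaces in $\mathbb R^3$, applied to the lifted points and the strict realizations found. Its size is at most $2c_0|X|/\sigma$.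

**Lemma 3 (hubs).** If $(F,R)$ is $k$-linked and $|R|=m\ge k$, one can compute in polynomial time a $k$-connected network with interference $\le I(F)+C\sqrt{km}$.

*Proof.* **Step 1 (choose hubs so that every rich disk holds $k$ of them).** Let $s=\lceil\sqrt{km}\rceil$; then $k\le s\le2\sqrt{km}$. If $m\le2s$, put $H=R$. Otherwise put $X_1=R$ and for $i=1,\dots,k$ let $H_i\subset X_i$ be a hitting set of size $\le2c_0|X_i|/s$ for the disks with at least $s$ points of $X_i$, and $X_{i+1}=X_i\setminus H_i$. Let $H=\bigcup H_i$; then $|H|\le2c_0km/s\le2c_0\sqrt{km}$. In this case every closed disk $D$ with $|D\cap R|\ge2s$ has $|D\cap H|\ge k$: otherwise $|D\cap X_i|\ge2s-(k-1)>s$ for all $i\le k$, so all $k$ disjoint sets $H_i$ meet $D$, a contradiction. In both cases $|H|\le C\sqrt{km}$, and $|H|\ge k$ (in the second case apply the claim to a disk containing $R$).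

**Step 2 (assign radii and bound interference).** Hubs get radius $\mathrm{diam}(P)$. A vertex $v\in R\setminus H$ gets radius $\max(r_F(v),h_v)$, where $h_v$ is the distance to its $k$-th nearest hub. Others keep $r_F$. For $v\in R\setminus H$ the open disk of radius $h_v$ about $v$ has fewer than $k$ hubs. A slightly smaller closed disk contains the same points of $P$, so by Step 1 it has fewer than $2s$ points of $R$. Lemma 2, applied to $S=R\setminus H$ with radii $h_v$, shows that these radii cover any point at most $12s$ times. The interference is at most $I(F)+|H|+12s\le I(F)+C\sqrt{km}$.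

**Step 3 (verify $k$-connectivity).** Remove $S$ with $|S|=k-1$. The remaining hubs form a nonempty clique. Each remaining $v\in R\setminus H$ is adjacent to at least $k$ hubs, hence to a surviving one. If a component $A$ of the remaining graph avoided $R$, all its neighbours in the new network, hence all of $N_F(A)$, would lie in $S$, so $|N_F(A)|\le k-1$, against $k$-linkedness. So every component meets $R$, and all of the surviving part of $R$ lies in one component. $\square$

*Proof of Theorem 2.* Apply Lemma 3 with all radii of $F$ zero and $R=P$. The second sentence is the lower bound recalled above. $\square$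

## Where hubs alone stop, and the hub budget

Combine Theorem 2 with $\mathrm{OPT}_k\ge k$ from Lemma 1(b): $C\sqrt{kn}=Ck\sqrt{n/k}\le C\sqrt{n/k}\cdot\mathrm{OPT}_k(P)$. This is the second term in Theorem 1, and it is at most $C\Lambda\,\mathrm{OPT}_k$ when $k\ge n^{1/3}$. Also, if $\Delta\ge\Lambda$, then $\sqrt{kn}=\Lambda^2\le\Lambda\Delta$. So what is left is
$$k\le\Delta<\Lambda .$$

There hubs alone can fail. Take equally spaced points with $n>2s$, $s=\lceil\sqrt{kn}\rceil$, and run Lemma 3 with $R=P$. Each of $\lfloor n/(2s)\rfloor\ge n/(4s)$ disjoint runs of $2s$ consecutive points is cut out by a disk and so receives at least $k$ hubs. Hence $|H|\ge kn/(4s)\ge\sqrt{kn}/8$, every hub covers everything, and the interference is at least $\sqrt{kn}/8-1$, while $\mathrm{OPT}_k\le2k$.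

The cure is to attach only part of $P$ to hubs. Let $L=\Lambda/\Delta>1$. If we have a $k$-linked pair with
$$I(F)\le C\Lambda\Delta,\qquad Z\subset R,\qquad |R|\le k+C\,n/L^2,\tag{2}$$
then Lemma 3 gives a $k$-connected network of interference at most
$$C\Lambda\Delta+C\sqrt{k|R|}\le C\Lambda\Delta+Ck+C\sqrt{kn}/L\le C\Lambda\Delta,$$
because $\sqrt{kn}/L=\Lambda^2/L=\Lambda\Delta$ and $k\le\Delta$. So **the task** is: for $\Delta=\mathrm{OPT}_k(P)<\Lambda$, find a $k$-linked pair satisfying (2) in polynomial time. We shall always take
$$K=\lceil\Lambda\Delta\rceil .$$
If $K\ge n$, then $n-1<\Lambda\Delta$ and the complete network is good enough. Otherwise $I(F_0)\le6K\le12\Lambda\Delta$ fits into (2).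

If we could see the optimum, the radii $\max(\rho_v,r^*(v))$ with $R=Q\cup Z$ would be natural, and (1) bounds $|Q|$ by $n\Delta/K\le n/\Lambda$. Two obstacles appear. First, $Q$ is unknown; this suggests a linear program. Second, $n/\Lambda\le n/L^2$ only if $L\le\sqrt\Lambda$; for smaller $\Delta$ even the bound for $Q$ itself is over budget, and the long edges of the optimum must be used without putting their endpoints into $R$. This is why the proof has two regimes, with different linear programs: $L\le n^{0.01}$ and $L>n^{0.01}$.

## Tight sets, cores and closures

In both regimes we must repair all sets $A\subset P\setminus R$ with $|N_F(A)|<k$. There may be exponentially many; submodularity organizes them.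

For any $A,B$: $(A\cup B)^+=A^+\cup B^+$ and $(A\cap B)^+\subset A^+\cap B^+$. Since $|N_F(A)|=|A^+|-|A|$,
$$|N_F(A\cap B)|+|N_F(A\cup B)|\le|N_F(A)|+|N_F(B)|.\tag{3}$$
Fix $(F,R)$ with $R\ne\emptyset$. For $\emptyset\neq Y\subset P\setminus R$ let
$$\mu(Y)=\min\{|N_F(A)|:Y\subset A\subset P\setminus R\}.$$
If $A,B$ are minimizers, then $A\cap B$ and $A\cup B$ are admissible, and (3) shows that both are minimizers. So there is a smallest minimizer, written $\langle Y\rangle$.

**Lemma 4 (computing closures).** $\mu(Y)$ and $\langle Y\rangle$ are computable in polynomial time.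

*Proof.* Take nodes $\sigma,\tau$, $x^-$ ($x\in P$), $x^+$ ($x\notin R$), and arcs $\sigma\to y^+$ for $y\in Y$ (capacity $\infty$), $x^-\to x^+$ for $x\notin R$ (capacity $1$), $x^-\to\tau$ for $x\in R$ (capacity $1$), and $x^+\to y^-$ for $xy\in F$, $x\notin R$ (capacity $\infty$). Let $X\ni\sigma$ be a cut of finite capacity and $A(X)=\{x:x^+\in X\}\supset Y$. For $y\in N_F(A(X))$ we have $y^-\in X$, while $y\in R$ or $y^+\notin X$; so the unit arc out of $y^-$ is cut, and the capacity is at least $|N_F(A(X))|$. Conversely, for $Y\subset A\subset P\setminus R$ the cut $X_A=\{\sigma\}\cup\{x^+:x\in A\}\cup\{y^-:y\in A^+\}$ has capacity exactly $|N_F(A)|$. So the minimum cut value is $\mu(Y)$. If $X$ is the smallest minimum cut, then $A(X)$ is a minimizer, so $A(X)\supset\langle Y\rangle$; and $X\subset X_{\langle Y\rangle}$ gives $A(X)\subset\langle Y\rangle$. $\square$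

**Definition (tight sets, cores).** Let $\ell=\min\{|N_F(A)|:\emptyset\ne A\subset P\setminus R\}=\min_u\mu(\{u\})$. A set $A$ is *tight* if $\emptyset\neq A\subset P\setminus R$ and $|N_F(A)|=\ell$. Inclusion-minimal tight sets are *cores*.

In the running example, $\ell=1$, and the tight sets are the four initial segments $\{v_1\},\{v_1,v_2\},\{v_1,v_2,v_3\},\{v_1,\dots,v_4\}$; every other nonempty subset of $\{v_1,\dots,v_4\}$ has at least two neighbours. The only core is $\{v_1\}$.

**Lemma 5 (uncrossing).** If $A,B$ are tight and $A\cap B\ne\emptyset$, then $A\cap B$ and $A\cup B$ are tight and $(A\cap B)^+=A^+\cap B^+$. Cores are pairwise disjoint, every tight set contains a core, and if $\mu(Y)=\ell$ then $\langle Y\rangle$ is the smallest tight set containing $Y$. The cores are the inclusion-minimal sets among the $\langle\{u\}\rangle$ with $\mu(\{u\})=\ell$.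

*Proof.* Both sets on the left of (3) have at least $\ell$ neighbours, and the right side is $2\ell$. So equality holds throughout, including in $(A\cap B)^+\subset A^+\cap B^+$. Two cores that meet would have a tight intersection, so they coincide. The next two claims are immediate. If $A$ is a core and $u\in A$, then $\mu(\{u\})=\ell$ and $\langle\{u\}\rangle\subset A$ is tight, so it equals $A$. Conversely, an inclusion-minimal set among those listed contains a core, which is itself listed, so it equals that core. $\square$

Two monotonicity facts are used repeatedly. Radii and $R$ only grow, so $\ell$ never decreases; and if $\ell$ is unchanged by some purchases, a set that is tight afterwards was tight before: it avoided the smaller $R$, and it had at most $\ell$, hence exactly $\ell$, neighbours.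

## Regime I: a linear program whose variables are radii

For now $K$ with $1\le K\le n-1$ and $\Delta$ are arbitrary; the range of $\Delta$ enters only at the end of this regime. The purpose of this section is a fractional version of $Q$ and of the radii used on $Q$.

**LP$_A$.** Variables $y_{w,d}\ge0$ for $w\in P$ and $d\in\{|wu|:u\ne w\}$ with $d>\rho_w$: "the fraction to which $w$ uses radius $d$". Put $z_w=\sum_dy_{w,d}\le1$ and $Y_w(t)=\sum_{d\ge t}y_{w,d}$, $Y_w(\infty)=0$. Constraints:

* $\sum_wz_w\le n\Delta/K$, and $\sum_{w\neq q}Y_w(|wq|)\le\Delta$ for each $q$.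
* For each $v\notin Z$ there is a flow $\varphi^v$ of value $k(1-z_v)$ out of $v$, on arcs $u\to w$ for $uw\in F_0$, $u\notin Z$, $w\ne v$, and arcs $u\to(w,d)$ for $u\notin Z$, $u\neq w\ne v$, $|uw|\le\min(\rho_u,d)$. It is conserved on $P\setminus(Z\cup\{v\})$. A node $(w,d)$ absorbs at most $y_{w,d}$; nodes of $Z$ absorb freely. For each $w\ne v$ the total inflow into $w$ and all nodes $(w,d)$ is at most $1-z_v$.

Note the factor $1-z_v$: to the extent that $v$ itself is in the fractional $Q$, it has no demand.

**Lemma 6.** (a) For $\Delta=\mathrm{OPT}_k(P)$, LP$_A$ is feasible. (b) In any feasible solution, let $v\in A\subset P\setminus Z$, $C_0\supset N_{F_0}(A)$, $C_0\cap A=\emptyset$, and for $w\notin A$ let $d_A(w)=\min\{|uw|:u\in A,|uw|\le\rho_u\}$ ($\infty$ if there is none). Then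
$$\sum_{w\in A\setminus\{v\}}z_w+\sum_{w\notin A\cup C_0}Y_w(d_A(w))\ \ge\ (k-|C_0|)(1-z_v).\tag{4}$$

*Proof.* (a) Put $y_{w,r^*(w)}=1$ for $w\in Q$ and all else $0$; by Lemma 1(c) these variables exist. The first constraints are (1) and $I(G)\le\Delta$. For $v\in Q$ the demand is $0$. For $v\notin Q\cup Z$ take a $k$-fan in $G$ from $v$ to $Q\cup Z$. A vertex $u\notin Q$ has $r^*(u)\le\rho_u$, so $G$-edges between non-$Q$ vertices are edges of $F_0$. A last edge $uw$ with $w\in Q$ has $|uw|\le\min(\rho_u,r^*(w))$ and is routed into $(w,r^*(w))$; a last edge into $Z\setminus Q$ is an $F_0$-edge. Interiors avoid $Z$, and each vertex $w\ne v$ lies on at most one path, so all capacities hold.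

(b) Nodes of $Z$ and nodes $(w,d)$ have no outgoing arcs, and $v$ has no incoming arc. So $\varphi^v$ decomposes into weighted paths from $v$ to sinks, of total weight $k(1-z_v)$, and cycles, which we drop. Each path starts in $A$ and ends outside $A$; consider its first arc $u\to\cdot$ with head not in $A$. If the head is a vertex of $P\setminus A$, it lies in $N_{F_0}(A)\subset C_0$. If the head is $(w,d)$, then $w\in C_0$, or $w\in A\setminus\{v\}$, or $w\notin A\cup C_0$ and $d\ge|uw|\ge d_A(w)$. Paths whose first exit is at some $w\in C_0$, or at some $(w,d)$ with $w\in C_0$, total at most $(1-z_v)|C_0|$ by the inflow constraint. The others are absorbed by the $y_{w,d}$ counted on the left of (4). $\square$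

**Items.** To round, we slice the fractional radii dyadically. Let $c_1=\lceil\log_2(16n)\rceil$ and $\theta_i=2^{-i}$. For $1\le i\le c_1$ with $z_w\ge\theta_i$ there is an *item* $(w,i)$ of weight $\theta_i\le\frac12$ and radius $\rho_{w,i}=\max\{d:Y_w(d)\ge\theta_i\}>\rho_w$, the maximum over distances carrying a variable. Example: $y_{w,d_1}=y_{w,d_2}=0.2$ with $d_1<d_2$. Then $z_w=0.4$, there is no item $(w,1)$, the item $(w,2)$ has radius $d_1$, and $(w,3),(w,4),\dots$ have radius $d_2$.

For every $t>0$: $t\le\rho_{w,i}$ iff $Y_w(t)\ge\theta_i$. The forward direction is monotonicity of $Y_w$. Conversely, $Y_w(t)\ge\theta_i>0$ means that there is a smallest variable distance $d\ge t$; $Y_w(d)=Y_w(t)$, so $\rho_{w,i}\ge d\ge t$. Further, for $0\le y\le1$,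
$$y-2^{-c_1}\le\sum_{i\le c_1,\ \theta_i\le y}\theta_i\le2y.\tag{5}$$
Indeed, if $y<2^{-c_1}$ the sum is $0$. Otherwise let $i_0$ be the first index with $\theta_{i_0}\le y$; the sum is $2\theta_{i_0}-2^{-c_1}\le2y$, and $2\theta_{i_0}\ge y$ (if $i_0=1$ because $y\le 1$, else because $\theta_{i_0-1}>y$). Applying (5) to $y=z_w$ and to $y=Y_w(|wq|)$: the total item weight is at most $2n\Delta/K$, and for each $q$ the items covering $q$ (those with $w\ne q$, $|wq|\le\rho_{w,i}$) have total weight at most $2\Delta$.

Start with $F=F_0$ and $R=R_0:=Z\cup\{w:z_w\ge\frac12\}$, so $|R_0|\le k+2n\Delta/K$. *Buying* $(w,i)$ means $r(w):=\max(r(w),\rho_{w,i})$ and $R:=R\cup\{w\}$. An item $(w,i)$ is *exposed* by $A\subset P\setminus R$ if $w\in A$, or some $u\in A$, $u\ne w$, has $|uw|\le\min(\rho_u,\rho_{w,i})$. So an item at $w$ is exposed if buying it swallows $w\in A$ into $R$ or joins $w$ to $A$. In particular: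
$$\text{if a bought item }(w,i)\text{ is exposed by }A\subset P\setminus R,\text{ then }w\in N_F(A),\tag{6}$$
since $w\in R$ is not in $A$ and $|uw|\le\min(r(u),r(w))$ for some $u\in A$.

**Lemma 7 (deficient sets see many items).** Let $\emptyset\ne A\subset P\setminus R$ and $|N_F(A)|<k$. The unbought items $(w,i)$ exposed by $A$ with $w\notin N_F(A)$ have total weight at least $\frac12(k-|N_F(A)|)-\frac1{16}$.

*Proof.* Pick $v\in A$; $z_v<\frac12$ as $v\notin R_0$. Apply (4) with $C_0=N_F(A)\supset N_{F_0}(A)$; its right side is at least $\frac12(k-|N_F(A)|)$. For $w\in A$ all items of $w$ are exposed, with weight at least $z_w-2^{-c_1}$. For $w\notin A^+$ the exposed items are those with $d_A(w)\le\rho_{w,i}$, of weight at least $Y_w(d_A(w))-2^{-c_1}$. All are unbought: for $w\in A$ because $w\notin R$, for $w\notin A^+$ by (6). The total loss is at most $n2^{-c_1}\le\frac1{16}$. $\square$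

## Selecting items against a potential

The next lemma buys items so that many monotone goals are met at once, with controlled congestion. The natural method is independent sampling; we make it deterministic with potentials.

**Rule (numerics).** Below, choices are made so that a positive potential $\Phi$ does not increase, where it is proved that some candidate does not increase it. The potentials are sums of polynomially many terms (rational)$\cdot e^x$ with $|x|$ polynomially bounded and $x$ computable to any polynomial number of bits. If at most $T$ choices are made ($T$ polynomial), compute $\tilde\Phi$ with $\Phi\le\tilde\Phi\le(1+\frac1T)\Phi$ and take the candidate minimizing $\tilde\Phi$. Each step multiplies $\Phi$ by at most $1+\frac1T$, so $\Phi$ never exceeds $e$ times its initial value. Integer parameters such as $\lceil\Lambda\Delta\rceil$ or $\lceil\Lambda n^{-0.03}\rceil$ are computed exactly by comparing integer powers.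

**Lemma 8 (selection).** Let $E$ be the set of unbought items. Let $h_1,\dots,h_p$, $p\le n$, be monotone integer functions on $2^E$ with values in $[0,\kappa]$, $1\le\kappa\le n$, computable in polynomial time, with
$$\sum_{e\in E}\theta_e\big(h_\nu(S\cup e)-h_\nu(S)\big)\ge\tfrac14(\kappa-h_\nu(S))\quad\text{for all }S,\nu.$$
Then one finds in polynomial time $S\subset E$ with $h_\nu(S)=\kappa$ for all $\nu$, $|S|\le C(n\Delta/K)\ln n$, and each $q$ covered by at most $C\Delta\ln n$ items of $S$.

*Proof.* Items are selected one at a time, repetitions allowed. $S_t$ is the set selected after $t$ steps and $D_t=\sum_\nu(\kappa-h_\nu(S_t))$. If $D_0=0$, take $S=\emptyset$. Otherwise some $h_\nu(\emptyset)<\kappa$. Its marginals at $\emptyset$ are at most $\kappa-h_\nu(\emptyset)$, so the hypothesis gives $\Theta:=\sum_{e\in E}\theta_e\ge\frac14$. Also $\Theta\le2n\Delta/K$. Let $\mathrm{cong}_q(t)$ be the number of selections, with multiplicity, covering $q$, and $\Psi_t=\sum_qe^{\mathrm{cong}_q(t)}$.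

Draw $e$ with probability $\theta_e/\Theta$. By hypothesis $\mathbb E D_{t+1}\le(1-\frac1{4\Theta})D_t\le e^{-1/(4\Theta)}D_t$. A point $q$ is covered with probability at most $2\Delta/\Theta$, so $\mathbb E\Psi_{t+1}\le(1+(e-1)2\Delta/\Theta)\Psi_t\le e^{4\Delta/\Theta}\Psi_t$. So some $e$ does not increase
$$\Phi_t=\frac{D_te^{t/(4\Theta)}}{n\kappa}+\frac{\Psi_te^{-4\Delta t/\Theta}}n .$$
As $\Phi_0\le2$, the Rule keeps $\Phi_t\le2e<6$. Perform $T$ steps, $T$ an integer with $4\Theta\ln(6n\kappa)\le T\le4\Theta\ln(6n\kappa)+2$; since $\Theta\ge\frac14$ and $n\ge3$, $T\le C\Theta\ln n$. Then $D_T<6n\kappa e^{-T/(4\Theta)}\le1$, i.e. $D_T=0$; $\mathrm{cong}_q\le\ln(6n)+4\Delta T/\Theta\le C\Delta\ln n$; and $|S|\le T\le C(n\Delta/K)\ln n$. $\square$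

## Lowering every deficiency at once by fan values

The deficiency of $A$ is $k-|N_F(A)|$. We cannot list all deficient sets as goals for Lemma 8. The way out is to take one goal per *vertex*: the size of the largest fan from $v$ into bought items and $R$. By Menger, a full fan at each $v$ controls all sets $A\ni v$.

**Stage A1.** Repeat the following iteration $N\ge1$ times (stop if $R=P$). Let $E$ be the unbought items and let $D$ be the digraph on $P\cup E$ with arcs $u\to u'$ for $uu'\in F$, $u\notin R$, and arcs $u\to(w,i)$ for $u\notin R$ and ($u=w$ or $|uw|\le\min(\rho_u,\rho_{w,i})$). Elements of $R\cup E$ have no out-arcs. For $T\subset P\cup E$ and $v\notin T$ let $g_v(T)$ be the maximum number of paths of $D$ from $v$ to distinct elements of $T$ sharing only $v$, a unit-node-capacity maximum flow. For $v\in P\setminus R$ put $h_v(S)=\min(k,g_v(R\cup S))$, $S\subset E$.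

**Step 1 (Menger in terms of boundaries).** For $X\subset P\cup E$ let $\partial X$ be the set of out-neighbours of $X$ outside $X$. Then
$$g_v(T)=\min\{|\partial X|:v\in X,\ X\cap T=\emptyset\}.\tag{7}$$
By the directed vertex form of Menger's theorem, $g_v(T)$ is the minimum size of a set $C_1\not\ni v$ meeting all paths from $v$ to $T$, elements of $T$ being allowed in $C_1$. If $X$ is the set reachable from $v$ in $D-C_1$, then $X\cap T=\emptyset$ and $\partial X\subset C_1$. Conversely, each $\partial X$ in (7) meets all paths from $v$ to $T$.

**Step 2 (the hypothesis of Lemma 8 holds with $\kappa=k$).** The functions $h_v$ are monotone. Let $h=h_v(S)<k$ and $T=R\cup S$. As for $N_F$, $|\partial\cdot|$ is submodular, so (7) has a smallest minimizer $X$, contained in every minimizer. If $e\in X\cap E$, a set $X'\ni v$ avoiding $T\cup\{e\}$ does not contain $X$, hence is not a minimizer for $T$, so $|\partial X'|\ge h+1$. Thus $h_v(S\cup e)\ge h+1$ for each $e\in X\cap E$; it remains to show that $X\cap E$ is heavy.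

Put $A=X\cap P\subset P\setminus R$; $v\in A$. Items have no out-arcs, so $\partial X\cap P=N_F(A)$. Every item of $E$ exposed by $A$ is an out-neighbour of $A$, so it lies in $X$ or in $\partial X$. As $|N_F(A)|\le h<k$, Lemma 7 applies, and since every weight is at most $\frac12$,
$$\sum_{e\in X\cap E}\theta_e\ge\tfrac12(k-|N_F(A)|)-\tfrac1{16}-\tfrac12|\partial X\cap E|=\tfrac12(k-h)-\tfrac1{16}\ge\tfrac14(k-h).$$
Here we used $|\partial X\cap E|=h-|N_F(A)|$ and $k-h\ge1$. So Lemma 8 finds $S$ with $h_v(S)=k$ for all $v\in P\setminus R$. Buy all of $S$; call the new pair $(F',R')$.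

**Step 3 (progress of one iteration).** Let $\emptyset\ne A\subset P\setminus R'$, $v\in A$. There are $k$ paths of $D$ from $v$ to distinct elements of $R\cup S$, sharing only $v$. Each leaves $A$, and the first elements outside $A$ are distinct. Such an element is in $N_F(A)$ or is an item exposed by $A$; an item has no out-arcs, so it is the end of its path and lies in $S$. Hence at least $k-|N_F(A)|\ge k-|N_{F'}(A)|$ newly bought items are exposed by $A$.

**Step 4 (all iterations together).** Let $(F,R)$ be the final pair and $\emptyset\ne A\subset P\setminus R$ with $j=k-|N_F(A)|\ge1$. By Step 3 every iteration bought at least $j$ new items exposed by $A$. By (6) each bought item $(w,i)$ exposed by $A$ has $w\in N_F(A)$, so there are at most $c_1|N_F(A)|\le c_1(k-1)$ of them. Hence $Nj\le c_1(k-1)$. A point is covered through radii $\rho_w$ or through bought items. With Lemma 8 this proves: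

**Lemma 9 (stage A1).** For every feasible LP$_A$, after $N\ge1$ iterations
$$I(F)\le6K+CN\Delta\ln n,\qquad |R|\le k+CN\frac{n\Delta}K\ln n,$$
and every nonempty $A\subset P\setminus R$ has $k-|N_F(A)|<c_1k/N$.

## Clearing the last levels by growing cores

With $N=c_1k$ iterations Lemma 9 would already give a $k$-linked pair, but the congestion $c_1k\Delta\ln n$ and the size of $R$ may be too large for (2). So we stop A1 early and clear the remaining deficiency level by level.

**Stage A2.** Let $j_0$ be the smaller of $k$ and the largest integer $<c_1k/N$, and let $S_0\ge1$ be an integer. For $j=j_0,j_0-1,\dots,1$ we keep the invariant: at the start of level $j$, no nonempty $A\subset P\setminus R$ has $|N_F(A)|<k-j$. For $j=j_0$ this is Lemma 9.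

**Step 1 (one round).** While sets with $|N_F(A)|=k-j$ exist, so that $\ell=k-j$, perform up to $S_0$ rounds. In a round, for each core $A$ call an item $(w,i)$ *good* if it is unbought, exposed by $A$, and $w\notin N_F(A)$. By Lemma 7 the good items of $A$ have weight at least $\frac j2-\frac1{16}\ge\frac14$. Apply Lemma 8 with $\kappa=1$ and one function per core, $h_A(S)=1$ iff $S$ contains a good item of $A$ (there are at most $n$ cores, being disjoint), and buy $S$.

**Step 2 (tight sets grow).** After the round each old core $A$ meets $R$ (if $w\in A$) or has gained the neighbour $w$ (if $w\notin A^+$, by (6)); it is no longer tight at this level. A set that is tight at this level after the round was tight before, so it contains an old core, and properly so. So the minimum size of a tight set grows by at least $1$ per round.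

**Step 3 (finish the level).** After $S_0$ rounds all tight sets have size $>S_0$; the cores are disjoint, so there are at most $n/S_0$ of them. Add one vertex of each core to $R$. A set still tight at this level would have been tight before and so contain a core, which meets $R$: impossible. The invariant holds for $j-1$, and after level $1$ the pair is $k$-linked.

Stage A2 consists of at most $j_0S_0$ applications of Lemma 8, so it adds at most $Cj_0S_0\Delta\ln n$ to the interference, and at most $Cj_0S_0\frac{n\Delta}K\ln n+j_0n/S_0$ vertices to $R$.

**Lemma 10 (Regime I).** Let $\Delta=\mathrm{OPT}_k(P)$ with $\Lambda n^{-0.01}\le\Delta<\Lambda$ and $K=\lceil\Lambda\Delta\rceil<n$. With $N=\lceil\Lambda n^{-0.03}\rceil$ and $S_0=\lceil n^{0.06}\rceil$, stages A1 and A2 produce a $k$-linked pair satisfying (2).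

*Proof.* Here $1<L\le n^{0.01}$. We have $n\Delta/K\le n/\Lambda\le n^{3/4}$, as $\Lambda\ge n^{1/4}$, and $j_0\le c_1k/N\le c_1n^{0.03}$, as $k\le\Delta<\Lambda$. The interference is at most
$$6K+C\Delta(\Lambda n^{-0.03}+1)\ln n+Cn^{0.09}\Delta\ln^2n\le C\Lambda\Delta .$$
For $R$, we add up $N\frac{n}{\Lambda}\ln n\le(n^{0.97}+n^{3/4})\ln n$, then $j_0S_0\frac n\Lambda\ln n\le Cn^{0.84}\ln^2n$, then $j_0n/S_0\le Cn^{0.97}\ln n$:
$$|R|\le k+C\big(n^{0.97}\ln n+n^{3/4}\ln n+n^{0.84}\ln^2n+n^{0.97}\ln n\big)\le k+Cn^{0.98}\le k+Cn/L^2,$$
because $L^2\le n^{0.02}$. Finally $Z\subset R_0\subset R$. $\square$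

## Regime II: a linear program on long pairs

Now $\Delta<\Lambda n^{-0.01}$, so $L=\Lambda/\Delta>n^{0.01}$. Put $K=b=\lceil\Lambda\Delta\rceil<n$. As computed above, when $L>\sqrt\Lambda$ the quantity $n\Delta/K$ may exceed the budget $n/L^2$, and in Regime I already $R_0$ was bounded only by $k+2n\Delta/K$. So we buy *edges* and do not put their endpoints into $R$. Paying per edge costs a factor: coverage will be bounded by $\Delta^2$ instead of $\Delta$. But $\Delta^2=\Lambda\Delta/L<\Lambda\Delta n^{-0.01}$ leaves room.

**Definition (long pairs).** A *long pair* is a pair $uw$ that is not an edge of $F_0$. For a pair $e=uw$ and a point $q$ let $\mathrm{cov}_e(q)=[q\ne u,|uq|\le|uw|]+[q\ne w,|wq|\le|uw|]$, each bracket being $1$ if the condition holds and $0$ otherwise.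

Example: among points $0,1,3$ on a line, the pair $e=\{0,3\}$ has $\mathrm{cov}_e(1)=2$ and $\mathrm{cov}_e(0)=1$.

**LP$_B$.** Variables $x_e\in[0,1]$ for long pairs, with $\sum_ex_e\le n\Delta^2/K$; $\sum_ex_e\mathrm{cov}_e(q)\le\Delta^2$ for all $q$; and for each $v\notin Z$ a flow of value $k$ from $v$ to $Z$ along $F_0$-edges and long pairs, with inflow $\le1$ at each vertex $\ne v$, no inflow into $v$, no outflow from $Z$, and flow $\le x_e$ in each direction of a long pair $e$.

Let $x(A,B)$ be the sum of $x_{uw}$ over long pairs with $u\in A$, $w\in B$.

**Lemma 11.** (a) For $\Delta=\mathrm{OPT}_k(P)$, LP$_B$ is feasible. (b) In any feasible solution, for $\emptyset\ne A\subset P\setminus Z$, $C_0\supset N_{F_0}(A)$, $C_0\cap A=\emptyset$,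
$$x(A,P\setminus(A\cup C_0))\ge k-|C_0|.\tag{8}$$
Moreover $\sum_ex_e\le n\Delta^2/K\le n/L$.

*Proof.* (a) Put $x_e=1$ for the long pairs that are edges of $G$, else $0$. Such $uw$ has $|uw|>\min(\rho_u,\rho_w)$, so it has an endpoint in $Q$; degrees are $\le\Delta$, so with (1) there are at most $n\Delta^2/K$ of them. If $u\ne q$ and $|uq|\le|uw|\le r^*(u)$, then $u$ covers $q$; there are at most $\Delta$ such $u$, each with at most $\Delta$ edges. The flows come from $k$-fans with $T=Z$. (b) Pick $v\in A$, decompose its flow into paths from $v$ to $Z$ and cycles, drop the cycles, and look at the first exit of each path from $A$. Exits into $C_0$ total at most $|C_0|$. Any other exit is along a pair $uw$ with $w\notin A\cup C_0$; it is not an $F_0$-edge, as $N_{F_0}(A)\subset C_0$, so it is a long pair and carries at most $x_{uw}$. The total is $k$. The last claim follows from $K\ge\Lambda\Delta$. $\square$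

**The rounds.** Start with $F=F_0$, $R=Z$. While $P\setminus R\ne\emptyset$ and $\ell<k$, perform a *round at level* $j=k-\ell$, described below. Since $\ell$ never decreases, each level $j\in\{1,\dots,k\}$ occurs in at most one block of consecutive rounds, and at the end $(F,R)$ is $k$-linked.

*What goes wrong with the obvious round.* The obvious round buys, for each core $A$, a pair from $A$ to a vertex outside $A^+$, giving $A$ a new neighbour. In the running example with $k=2$, buying $(v_1,v_3)$ destroys the tightness of $\{v_1\}$, but $\{v_1,v_2\}$ still has $v_3$ as its only neighbour. It is the new core. The number of cores has not dropped, and the core grew by one vertex only. In Stage A2 we accepted this, stopped after $S_0$ rounds and moved up to $n/S_0$ vertices per level into $R$; here we must do better. We want one purchase that destroys *all* tight sets containing $A$ and no other core, so that every remaining tight set contains two old cores. In the example the two pairs $(v_1,v_3),(v_2,r')$ do it: the four initial segments then have neighbours containing $\{v_2,v_3\}$, $\{v_3,r'\}$, $\{v_4,r'\}$, $\{r,r'\}$ respectively.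 The second pair starts at $v_2$, in the smallest tight set whose closed neighbourhood contains the end $v_3$ of the first pair. Such chains of pairs are found as paths of a flow.

## Chains of pairs as flow paths

Fix a round, its pair $(F,R)$, and a core $A$. Let $U(A)$ be the union of all tight sets containing $A$ and no other core, and $\mathcal L_A$ the set of all tight $B\subset U(A)$. (In the example $U(A)=\{v_1,\dots,v_4\}$ and $\mathcal L_A$ consists of the four initial segments.)

**Lemma 12 (structure).** (a) $U(A)$ is tight and contains no core other than $A$. (b) $U(A)\cap U(A')=\emptyset$ for distinct cores. (c) All $B\in\mathcal L_A$ contain $A$; $\mathcal L_A$ is closed under $\cap,\cup$, and $(B\cap B')^+=B^+\cap B'^+$, $(B\cup B')^+=B^+\cup B'^+$. (d) For $w\in U(A)^+$ there is a smallest $B[w]\in\mathcal L_A$ with $w\in B[w]^+$. (e) $U(A)$ and all $B[w]$ are computable in polynomial time.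

*Proof.* (a) A union of tight sets sharing $A$ is tight by Lemma 5. If a core $A'\ne A$ lay in $U(A)$, it would meet some member $B$ of the union; $A'\cap B$ would be tight, hence equal to $A'$, so $A'\subset B$, impossible. (b) Otherwise the intersection is tight and contains a core. By (a) this core equals both $A$ and $A'$. (c) Each $B\in\mathcal L_A$ contains a core lying in $U(A)$, which is $A$. So any two members meet, and Lemma 5 applies. (d) The family of $B\in\mathcal L_A$ with $w\in B^+$ contains $U(A)$, and it is closed under intersection by (c).

(e) If $B$ is one of the sets in the union defining $U(A)$ and $u\in B$, then $\langle A\cup\{u\}\rangle\subset B$ is tight and contains no other core. So $U(A)$ is the union of those $\langle A\cup\{u\}\rangle$, $u\in P\setminus R$, that are tight and contain no other core. Now let $w\in U(A)^+$ and $W=U(A)\cap(\{w\}\cup N_F(w))$. For $B\in\mathcal L_A$, $w\in B^+$ iff $B$ meets $W$. For $u\in W$ the set $\langle A\cup\{u\}\rangle$ is tight and contained in $U(A)$, so it is in $\mathcal L_A$, and $w$ is in its closed neighbourhood; hence it contains $B[w]$. And $B[w]$ contains some $u\in W$,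 so $\langle A\cup\{u\}\rangle\subset B[w]$ for this $u$, with equality. So $B[w]$ is the inclusion-smallest of the sets $\langle A\cup\{u\}\rangle$, $u\in W$. $\square$

**Lemma 13 (path flow).** Write $U=U(A)$. Consider the network with nodes $s,\mathsf T$, $t_u$ ($u\in U$), $h_w$ ($w\in P$) and arcs

* $s\to t_u$ for $u\in A$, capacity $\infty$;
* $t_u\to h_w$ for long pairs $uw$, capacity $x_{uw}/j$;
* $h_w\to t_u$ for $w\in U^+$, $u\in B[w]$, capacity $\infty$;
* $h_w\to\mathsf T$ for $w\notin U^+$, capacity $\infty$.

It has an $s$–$\mathsf T$ flow of value $1$. A simple $s$–$\mathsf T$ path yields pairs $(u_1,w_1),\dots,(u_m,w_m)$, and buying all of them, i.e. raising $r(u_i),r(w_i)$ to at least $|u_iw_i|$, strictly increases $|N_F(B)|$ for every $B\in\mathcal L_A$.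

*Proof.* **Step 1 (every cut has capacity at least $1$).** Let $X\ni s$ be a cut of finite capacity and $Y=\{w:h_w\in X\}$. Finiteness gives $Y\subset U^+$ and $t_u\in X$ for all $u\in B^*:=A\cup\bigcup_{w\in Y}B[w]$. By Lemma 12(c), $B^*\in\mathcal L_A$, and $Y\subset B^{*+}$. So all arcs $t_u\to h_w$ with $u\in B^*$, $w\notin B^{*+}$ are cut, and the capacity is at least $\frac1jx(B^*,P\setminus B^{*+})\ge\frac1j(k-\ell)=1$, by (8) with $C_0=N_F(B^*)$; here $B^*\cap Z=\emptyset$ since $Z\subset R$, and $|C_0|=\ell$ since $B^*$ is tight.

**Step 2 (what a path does).** Along a path: $u_1\in A$; $w_i\in U^+$ and $u_{i+1}\in B[w_i]$ for $i<m$; $w_m\notin U^+$. Let $B\in\mathcal L_A$. As $w_m\notin U^+\supset B^+$, there is a first index $i$ with $w_i\notin B^+$. If $i=1$, then $u_i\in A\subset B$. If $i>1$, then $w_{i-1}\in B^+$, so $u_i\in B[w_{i-1}]\subset B$ by minimality of $B[w_{i-1}]$. So buying $(u_i,w_i)$ makes $w_i$ a new neighbour of $B$. $\square$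

**One round.** For each core $A$ take a flow of value $1$ as in Lemma 13, decompose it into polynomially many weighted simple $s$–$\mathsf T$ paths and cycles, and discard the cycles. The path weights form a probability distribution. Let $\mu_A$ be the expected number of pairs on the random path; by the capacities,
$$\mu_A\le\frac1j\sum_{u\in U(A)}\sum_wx_{uw}.\tag{9}$$
If $\mu_A>b/2$, call $A$ *heavy* and add one vertex of $A$ to $R$. Otherwise $A$ is *light*: by Markov the paths with at most $b$ pairs have total weight $\ge\frac12$. Restrict to them and normalize; then each ordered pair $(u,w)$ is used with probability at most $2x_{uw}/j$, and at most once on a path, paths being simple. Choose one such path, as specified in Step 3 of the next section, and buy its pairs. All cores of the round are treated with respect to the $(F,R)$ at its start.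

## Counting rounds, heavy cores and congestion

**Step 1 (few rounds per level).** Let $B$ be tight after a round, with the same $\ell$. Then $B$ was tight before. It contains no old heavy core, as $B\cap R=\emptyset$. It contains some old core; if it contained exactly one old core $A$ (a light one), then $B\subset U(A)$, so $B\in\mathcal L_A$, and $|N_F(B)|$ has increased by Lemma 13, a contradiction. So $B$ contains at least two old cores. New cores are disjoint, so the number of cores at least halves per round. Each level takes at most $1+\log_2n$ rounds.

**Step 2 (few heavy cores, so $R$ is small).** Let $A$ be heavy in some round at level $j$. Any tight set $B$ of a later round at the same level was tight in that round. If $B\cap U(A)\ne\emptyset$, then $B\cap U(A)$ was tight in that round, hence contains a core inside $U(A)$, i.e. $A\subset B$, and $B$ meets $R$: a contradiction. So a later $U(A')$ does not meet $U(A)$; within one round disjointness is Lemma 12(b). Thus the sets $U(A)$ of all heavy cores of one level are disjoint, and by (9) and Lemma 11,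
$$\sum_{A\text{ heavy}}\mu_A\le\frac2j\sum_ex_e\le\frac{2n}{Lj}.$$
As each heavy $\mu_A$ exceeds $b/2$, level $j$ has at most $\frac{4n}{Ljb}$ heavy cores. Using $b\ge\Lambda\Delta=L\Delta^2$ and $1+\ln k\le k\le\Delta^2$,
$$|R|\le k+\sum_{j=1}^k\frac{4n}{Ljb}\le k+\frac{4n(1+\ln k)}{L\cdot L\Delta^2}\le k+\frac{4n}{L^2}.$$

**Step 3 (choose paths with small congestion).** Let $\mathrm{cong}_q$ be the sum of $\mathrm{cov}_e(q)$ over all bought pairs, with multiplicity. A chosen path adds $Y_q\in[0,2b]$. Choose $t$ with $2bt=0.005\ln n$ and put $c=\frac{e^{2bt}-1}{2b}$. By convexity $e^{tY}\le1+\frac Y{2b}(e^{2bt}-1)$ on $[0,2b]$, so $\mathbb E e^{tY_q}\le1+c\,\mathbb EY_q\le\exp(c\,\mathbb EY_q)$. Let $m_q$ be the sum of $\mathbb EY_q$ over the choices made so far. Then at each choice some path does not increase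
$$\sum_q\exp(t\,\mathrm{cong}_q-c\,m_q),$$
which is initially $n$. There are at most $kn(1+\log_2n)$ choices, so by the Rule it stays at most $en$.

To bound $m_q$: the sets $U(A)$ are disjoint within a round, so each ordered pair $(u,w)$, $u\in U(A)$, is available to at most one core. One round at level $j$ therefore adds at most $2\cdot\frac2j\sum_ex_e\mathrm{cov}_e(q)\le4\Delta^2/j$ to $m_q$. By Step 1, finally $m_q\le4\Delta^2(1+\ln k)(1+\log_2n)\le C\Delta^2\ln^2n$. Hence
$$\mathrm{cong}_q\le\frac{1+\ln n}t+\frac ct\,m_q\le\frac{1+\ln n}t+\frac{e^{2bt}}{2bt}m_q .$$
The first term is $2b\frac{1+\ln n}{0.005\ln n}\le800\,b$, as $\ln n\ge1$. The second is at most $\frac{n^{0.005}}{0.005\ln n}\,C\Delta^2\ln^2n\le Cn^{0.005}\Delta^2\ln n\le C\Delta^2n^{0.01}$. Since $n^{0.01}<L$ and $L\Delta^2=\Lambda\Delta$,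
$$\mathrm{cong}_q\le800\,b+C\Delta^2n^{0.01}\le C\Lambda\Delta .$$
Here the hypothesis of Regime II is used. The choice of $t$, larger than $1/b$ by a factor of order $\ln n$, keeps the first term free of a logarithm; its price $n^{0.005}$ on $m_q$ is paid from $L>n^{0.01}$.

**Lemma 14 (Regime II).** Let $\Delta=\mathrm{OPT}_k(P)<\Lambda n^{-0.01}$ and $K=\lceil\Lambda\Delta\rceil<n$. The rounds produce in polynomial time a $k$-linked pair satisfying (2).

*Proof.* A node covers a point either within its radius $\rho_u$ or through a bought pair, so $I(F)\le6K+\max_q\mathrm{cong}_q\le C\Lambda\Delta$. The bound on $|R|$ is Step 2, and $Z\subset R$. $\square$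

## Assembling Theorem 1

The algorithm outputs the best of: the complete network, the network of Theorem 2, and, for every $\Delta\in\{1,\dots,n-1\}$ with $K=\lceil\Lambda\Delta\rceil<n$, the networks obtained by Lemma 3 from stages A1–A2 (if LP$_A$ is feasible, with $N,S_0$ as in Lemma 10) and from the rounds of Regime II (if LP$_B$ is feasible).

*All candidates are $k$-connected.* For the complete network this is clear, since $k<n$. For the others, the arguments for $k$-linkedness, for termination and for the number of rounds used only a feasible LP solution: Lemmas 7–9 and Stage A2 did not use the range of $\Delta$, nor did Lemmas 12, 13 and Step 1 of the last section. The range was used only for the final estimates. Always $Z\subset R$, so $|R|\ge k$ and Lemma 3 applies.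

*The ratio.* Let $\Delta=\mathrm{OPT}_k(P)$. If $\Delta\ge\Lambda$, Theorem 2 gives interference $C\sqrt{kn}=C\Lambda^2\le C\Lambda\Delta$. If $\Delta<\Lambda$ and $K\ge n$, the complete network has interference $n-1<\Lambda\Delta$. If $\Lambda n^{-0.01}\le\Delta<\Lambda$ and $K<n$, LP$_A$ is feasible by Lemma 6(a), and Lemma 10 with the computation after (2) gives $C\Lambda\Delta$. If $\Delta<\Lambda n^{-0.01}$ and $K<n$, LP$_B$ is feasible by Lemma 11(a), and Lemma 14 with the same computation gives $C\Lambda\Delta$. So the interference is at most $C\sqrt[4]{kn}\cdot\mathrm{OPT}_k(P)$. The bound $C\sqrt{n/k}\cdot\mathrm{OPT}_k(P)$ follows from Theorem 2 and $\mathrm{OPT}_k\ge k$. All steps are deterministic and polynomial. This proves Theorem 1. $\blacksquare$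

## Theorem 3: full fans combined with sampling of edges

Again all $\Delta$ are tried, and for the estimates $\Delta=\mathrm{OPT}_k(P)$. We compute two networks, one good for large $\Delta$ and one for small $\Delta$. The algorithm may draw events of prescribed rational probability.

**Step 1 (stage A1 alone, run to the end).** Take $N=c_1k$ and $K=\lceil(k^2n\Delta\ln^2n)^{1/3}\rceil$, computed up to a constant factor from above. If $K\ge n$, use the complete network, with interference $n-1<K$. Otherwise Lemma 9 says that every nonempty $A\subset P\setminus R$ has $k-|N_F(A)|<1$, so $(F,R)$ is $k$-linked, with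
$$I(F)\le6K+Ck\Delta\ln^2n,\qquad|R|\le k+Ck\ln^2n\cdot n\Delta/K .$$
Lemma 3 adds at most $C\sqrt{k|R|}\le Ck+Ck\ln n\sqrt{n\Delta/K}\le Ck+CK$, because $K^3\ge k^2n\Delta\ln^2n$. Since $k\le\Delta$, the ratio is at most
$$C\big((k^2n\ln^2n)^{1/3}\Delta^{-2/3}+k\ln^2n\big).\tag{10}$$

**Step 2 (an LP for edges between all pairs).** Solve the LP with variables $x_e\in[0,1]$ for all pairs, $\sum_ex_e\mathrm{cov}_e(q)\le\Delta^2$ for all $q$, and, for each $s\ne t$, a flow of value $k$ from $s$ to $t$ with throughput $\le1$ at other vertices and flow $\le x_e$ in each direction of $e$. It is feasible: take $x=1_{E(G)}$; the covering constraint is checked as in Lemma 11(a), and there are $k$ internally disjoint $s$–$t$ paths by the Menger–Whitney theorem. Let now $x(A,B)$ be summed over all pairs. If $|C_0|=k-1$, $A\ne\emptyset$, $A\cap C_0=\emptyset$, $A\cup C_0\ne P$, then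
$$x(A,P\setminus(A\cup C_0))\ge1.\tag{11}$$
To see this take $s\in A$, $t\notin A\cup C_0$, decompose the flow into $s$–$t$ paths and cycles, and consider first exits from $A$: at most $k-1$ of the weight $k$ exits into $C_0$.

**Step 3 (sample).** Include each pair independently with probability $\min(1,\lambda x_e)$, $\lambda$ rational in $[(2k+8)\ln n,(2k+9)\ln n]$, and let $r(v)$ be the length of the longest included pair at $v$ (and $0$ if there is none). All included pairs are edges of the network. We bound the probability that it is not $k$-connected. Fix $C_0$ with $|C_0|=k-1$ and put $n'=n-k+1\ge2$. By (11) the minimum $x$-weight $c$ of a cut of $P\setminus C_0$ is at least $1$.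

*Claim (Karger). For integer $a\ge2$ at most $n'^a$ cuts have weight $\le ac/2$.* If $a\ge n'$, this holds since there are fewer than $2^{n'-1}$ cuts. Let $a<n'$. Contract random pairs, chosen with probability proportional to weight, until $a$ vertices remain. With $r$ vertices left, each vertex is one side of a cut of the original, so the total weight is at least $rc/2$. So a given cut of weight $\le ac/2$ survives with probability at least
$$\prod_{r=a+1}^{n'}\Big(1-\frac ar\Big)=\binom{n'}a^{-1}.$$
At most $2^{a-1}$ cuts survive in any outcome, so there are at most $2^{a-1}\binom{n'}a\le\frac{2^{a-1}}{a!}n'^a\le n'^a$ such cuts.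

Cuts of weight in $[i,i+1)$, $i\ge1$, have weight at most $2(i+1)c/2$, so they number at most $n^{2(i+1)}$. A cut of weight $\ge i$ contains no included pair with probability at most $e^{-\lambda i}$. So the sample is disconnected on $P\setminus C_0$ with probability at most
$$\sum_{i\ge1}n^{2(i+1)}e^{-\lambda i}\le\sum_{i\ge1}n^{2i+2-(2k+8)i}\le2n^{-2k-4}.$$
A union bound over the at most $n^{k-1}$ sets $C_0$ shows that the sample is $k$-connected with probability at least $1-2n^{-k-5}$.

**Step 4 (interference of the sample).** If $u$ covers $q$, then $u$ has an included pair $uw$ with $|uq|\le|uw|$. So the interference at $q$ is at most $2X_q$, where $X_q$ is half the sum of $\mathrm{cov}_e(q)$ over included pairs: a sum of independent $[0,1]$-variables of mean at most $\mu=\lambda\Delta^2/2$. Chernoff's bound gives $\Pr[X_q\ge6\mu]\le(e/6)^{6\mu}\le2^{-6\mu}$, and $6\mu=3\lambda\Delta^2\ge30\ln n$, so this is at most $n^{-20}$. Hence with probability at least $1-n^{-19}$ all interferences are at most $12\mu=6\lambda\Delta^2$, i.e. the ratio is at most $Ck\Delta\ln n$. Verify $k$-connectivity, and discard the sample if it fails.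

**Step 5 (combine).** Output the best network found, with the complete network as fallback; the output is always $k$-connected. The failure probability for $\Delta=\mathrm{OPT}_k(P)$ is at most $2n^{-k-5}+n^{-19}\le1/n$. Otherwise both bounds hold. With $a=k\Delta\ln n$ and $c=(k^2n\ln^2n)^{1/3}\Delta^{-2/3}$ from (10),
$$\min(a,c)\le a^{2/5}c^{3/5}=k^{4/5}n^{1/5}(\ln n)^{4/5},$$
the powers of $\Delta$ cancelling. So the ratio is $O\big(k^{4/5}n^{1/5}(\ln n)^{4/5}+k\ln^2n\big)$ with probability at least $1-1/n$. $\blacksquare$
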